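# One multiplying arc makes Petri net reachability undecidable

## 1. Undecidability with a single Doubling arc

**Theorem 1.** Reachability is undecidable for Double Petri nets with one Doubling arc.

The stronger form replaces doubling by multiplication with a fixed integer. For an integer $a\ge 0$, a $\times a$-arc from a transition $t$ to a place $p$ changes the update of $p$ under the firing of $t$ to $m'(p)=a\,(m(p)-F(p,t))+F(t,p)$. A Doubling arc is the case $a=2$.

**Theorem 2.** Let $a\ge 2$. For every recursively enumerable $W\subseteq\mathbb N$ there are a fixed net $N$ with exactly one $\times a$-arc, fixed markings $m_0,m_{\rm tgt}$ and a place $u$, all computable from a counter machine for $W$, such that for all $w\in\mathbb N$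
$$w\in W\iff m_0+w\cdot u\ \xrightarrow{*}\ m_{\rm tgt},$$
where $m_0+w\cdot u$ is $m_0$ with $w$ additional tokens on $u$. In particular, reachability is $\Sigma^0_1$-complete. It is undecidable already for one fixed net and one fixed target, with only the initial content of a single place varying.

Theorem 1 is the case $a=2$ of Theorem 2, applied to an r.e. set $W$ that is not recursive. Two further statements mark the border of the phenomenon.

**Corollary 3.** For a fixed integer $a\ge 0$, reachability for nets with at most one $\times a$-arc is decidable if and only if $a\in\{0,1\}$.

**Proposition 4.** Given a net with one $\times a$-arc on a transition $t$ ($a\ge 0$), markings $m_0,m$ and a number $B$, it is decidable whether $m_0\xrightarrow{*}m$ by a run that fires $t$ at most $B$ times.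

We now go through the words in these statements.

## 2. Nets, extended arcs, and the exact target

**Definition (Petri net).** A Petri net is $N=(P,T,F)$ with finite sets $P$ of places and $T$ of transitions and a flow function $F:(P\times T)\cup(T\times P)\to\mathbb N$. A marking is a map $m:P\to\mathbb N$; we say that $p$ holds $m(p)$ tokens. A transition $t$ is enabled at $m$ if $m(p)\ge F(p,t)$ for all $p$. Firing it yields $m'$ with $m'(p)=m(p)-F(p,t)+F(t,p)$.

We write a transition as input $\to$ output. So $s+2p\to s+q$ needs one token on $s$ and two on $p$, and when it fires it removes the two tokens of $p$ and adds one to $q$. The name of a place also denotes its current content, as in "$p=5$".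

**Definition (extended arcs).** Each of the following arcs modifies the firing rule of one transition $t$; places not touched by an extended arc of $t$ are updated as usual.

- An inhibitor arc from $p$ to $t$ adds the enabling condition $m(p)=0$.
- A Reset arc from $t$ to $p$ gives $m'(p)=F(t,p)$.
- A Transfer arc of $t$ from $p$ to $q\ne p$ gives $m'(p)=F(t,p)$ and $m'(q)=m(q)-F(q,t)+F(t,q)+(m(p)-F(p,t))$.
- A Doubling arc from $t$ to $p$ gives $m'(p)=2\,(m(p)-F(p,t))+F(t,p)$.

A Double, Reset or Transfer Petri net is a Petri net that may have, in addition, arcs of the respective kind.

For example, let $m(p)=5$, $F(p,t)=1$, $F(t,p)=3$. An ordinary firing of $t$ gives $m'(p)=5-1+3=7$. With a Reset arc we get $m'(p)=3$. With a Doubling arc we get $2\cdot 4+3=11$. With a Transfer arc to a place $q$ that holds $4$ tokens and is otherwise not connected to $t$, we get $m'(p)=3$ and $m'(q)=4+4=8$. With an inhibitor arc from $p$, the transition cannot fire at all. The formula for a $\times a$-arc gives $4a+3$: this is $3$ for $a=0$, the Reset arc; $7$ for $a=1$, the ordinary rule; and $11$ for $a=2$.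

The Reachability Problem asks, given a net, an initial marking $m_0$ and a target $m$, whether $m_0\xrightarrow{*}m$, that is, whether a finite sequence of firings leads from $m_0$ to exactly $m$. The exactness matters below: a target that demands zero tokens on a place is the only way in which our nets can check that a place is empty.

The following is known and will be used or compared with:

1. Reachability is decidable for ordinary Petri nets.
2. Reachability is decidable for Petri nets with only one inhibitor arc, hence also for Petri nets with at most one Reset arc or at most one Transfer arc.
3. Reachability is undecidable for Double, Reset and Transfer Petri nets having two extended (Doubling, Reset or Transfer) arcs.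

The problem comes from "Reset Nets Between Decidability and Undecidability", https://github.com/lclem/bibliographer, and the conjecture was that reachability is decidable when only one Doubling arc is allowed. By Theorem 1 the conjecture is false.

Finally, a set is $\Sigma^0_1$-complete if it is recursively enumerable (r.e.) and every r.e. set $W$ reduces to it by a computable map. Theorem 2 supplies such a map, $w\mapsto(N,\,m_0+w\cdot u,\,m_{\rm tgt})$, whose net and target do not even depend on $w$.

Corollary 3 follows at once, given Theorem 2.

**Proof of Corollary 3 from Theorem 2.** For $a\ge 2$, undecidability is Theorem 2 for a non-recursive $W$. For $a=1$ the net is ordinary, and fact 1 applies. For $a=0$ the arc is a Reset arc, and fact 2 applies. $\blacksquare$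

## 3. Unfolding a bounded number of multiplications

Here is the smallest net in which the arc does something. Let the places be $p,e$, and let the only transition be $t:\ \to e$ with a Doubling arc to $p$. From $(p,e)=(1,0)$ the reachable markings are exactly the $(2^n,n)$ with $n\ge 0$. So one arc ties a number to its exponent without any error. Keep this in mind.

Suppose we want to prove the conjecture. A sensible first approach is to remove the arc: an ordinary net can move the tokens of $p$ one by one to a fresh copy of $p$, replacing each token by $a$ tokens. The danger is that it stops too early and leaves tokens behind. If the old copy is never touched again, the target marking can require it to be empty, and then the danger is gone. This proves Proposition 4.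

**Proof of Proposition 4.** Let the $\times a$-arc go from $t$ to $p$. For each $b\le B$ we build an ordinary net $N_b$ whose runs to a suitable target correspond to runs of $N$ with exactly $b$ firings of $t$.

**Step 1: the net $N_b$.** The places are those of $P\setminus\{p\}$, copies $p_0,\dots,p_b$ of $p$, and control places $\sigma_0,\dots,\sigma_b,\rho_1,\dots,\rho_b$. The transitions are:

- for each $s\in T\setminus\{t\}$ and each $i\le b$, a copy of $s$ acting on $p_i$ instead of $p$, with a self-loop on $\sigma_i$ (it takes one token from $\sigma_i$ and puts it back);
- for each $i<b$, a transition $t^i$ that consumes one token of $\sigma_i$, $F(p,t)$ tokens of $p_i$ and $F(q,t)$ tokens of each $q\ne p$, and produces one token on $\rho_{i+1}$, $F(t,p)$ tokens on $p_{i+1}$ and $F(t,q)$ tokens on each $q\ne p$;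
- for each $i<b$, the transitions $\rho_{i+1}+p_i\to\rho_{i+1}+a\cdot p_{i+1}$ and $\rho_{i+1}\to\sigma_{i+1}$.

Initially we have $m_0$ on $P\setminus\{p\}$, $p_0=m_0(p)$, one token on $\sigma_0$, and nothing else. The target has $m$ on $P\setminus\{p\}$, $p_b=m(p)$, $p_i=0$ for $i<b$, one token on $\sigma_b$, and no other control token.

**Step 2: a run of $N$ gives a run of $N_b$.** Take a run of $N$ from $m_0$ to $m$ with exactly $b$ firings of $t$. Replace a firing of $s\ne t$ that occurs after $i$ firings of $t$ by the copy of $s$ acting on $p_i$. Replace the $(i+1)$-st firing of $t$, at content $v$ of $p$, by $t^i$, then $v-F(p,t)$ moves $\rho_{i+1}+p_i\to\rho_{i+1}+a\cdot p_{i+1}$, then $\rho_{i+1}\to\sigma_{i+1}$. After each such block the current copy holds the content of $p$, and all other copies are empty. The target is reached.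

**Step 3: a run of $N_b$ gives a run of $N$.** In $N_b$ there is always exactly one control token, and its only route is $\sigma_0,\rho_1,\sigma_1,\dots,\rho_b,\sigma_b$. So a run to the target fires $t^0,\dots,t^{b-1}$ once each, in this order. While $\rho_{i+1}$ is marked, only the move loop and $\rho_{i+1}\to\sigma_{i+1}$ can fire. After $\rho_{i+1}\to\sigma_{i+1}$ has fired, no transition touches $p_i$ any more, so $p_i=0$ in the target forces $p_i=0$ at that moment. Before $t^i$ fired, $p_{i+1}$ was untouched and empty. Hence, if $p_i$ held $v$ tokens just before $t^i$, then $p_{i+1}$ holds $a\,(v-F(p,t))+F(t,p)$ tokens when $\sigma_{i+1}$ becomes marked. This is exactly the effect of $t$, and $t^i$ had the enabling condition of $t$. Reading the current copy as $p$ gives a run of $N$ from $m_0$ to $m$ with $b$ firings of $t$.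

**Step 4: decision.** By fact 1 we can decide for each $b\le B$ whether the target of $N_b$ is reachable. $\blacksquare$

This stops working at one precise point: each firing of $t$ uses up a copy of $p$, and the number of firings is not bounded in advance. Reusing two copies alternately does not help. Take the net above, $t:\ \to e$ with doubling of $p$, and fold it into copies $p_{\rm ev},p_{\rm od}$, moving tokens back and forth. Starting with $p_{\rm ev}=1$, the folded net may perform two "doublings" without moving anything. It then reaches $p_{\rm ev}=1$, $p_{\rm od}=0$, $e=2$, which stands for $(p,e)=(1,2)$. But the real net reaches only $(2^n,n)$. A copy that is used again later can no longer be checked for emptiness by the target.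

Incomplete emptying of a reused place will meet us again, on the other side of the argument.

## 4. Counter machines

We turn to hardness.

**Definition (counter machine).** A (nondeterministic) counter machine $M$ has counters $x_1,\dots,x_d$ over $\mathbb N$ with $d\ge 1$, a finite state set $Q$, states $q_0,q_h\in Q$, and finitely many instructions $(q,\mathit{op},q')$, where $\mathit{op}$ is $\mathrm{inc}_i$, or $\mathrm{dec}_i$ (possible only if $x_i>0$), or $\mathrm{zero}_i$ (possible only if $x_i=0$, changing nothing). $M$ accepts $w$ if it has a run from $(q_0;w,0,\dots,0)$ to $(q_h;0,\dots,0)$.

For example, with one counter and instructions $(q_0,\mathrm{dec}_1,q')$, $(q',\mathrm{dec}_1,q_0)$, $(q_0,\mathrm{zero}_1,q_h)$, the machine accepts exactly the even numbers. For $w=2$ the run is $(q_0;2),(q';1),(q_0;0),(q_h;0)$.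

We use Minsky's theorem (*Recursive unsolvability of Post's problem of "Tag"…*, Ann. of Math. 74, 1961): for every r.e. $W\subseteq\mathbb N$ one can construct a counter machine that, started in $(q_0;w,0,\dots,0)$, can reach state $q_h$ if and only if $w\in W$. Add the instructions $(q_h,\mathrm{dec}_i,q_h)$ for all $i$. If $q_h$ can be reached, the machine can now empty its counters there and accept. Conversely, the part of an accepting run up to its first visit to $q_h$ uses no added instruction, since these start in $q_h$. So the new machine accepts $w$ if and only if $w\in W$. Fix such an $M$.

A Petri net imitates increments and decrements directly: a place $c_i$ for each counter and a token on the current state. The zero test is the problem, since an enabling condition only says "at least".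

## 5. Zero tests paid from a budget

Give each counter a complementary place $\bar c_i$ with $c_i+\bar c_i=x$ for a common bound $x$: an increment moves a token from $\bar c_i$ to $c_i$, a decrement moves one back. Then "$c_i=0$" is the same as "$\bar c_i=x$", a statement that a place is as full as possible. We make the net prove fullness by work. Let $p$ hold a budget and $k$ a supply of tests, and replace an instruction $\tau=(q,\mathrm{zero}_i,q')$ by the transitions
$$q+k\to f_\tau,\quad f_\tau+\bar c_i+p\to f_\tau+c_i,\quad f_\tau\to g_\tau,\quad g_\tau+c_i+p\to g_\tau+\bar c_i,\quad g_\tau\to q'.\tag{E1}$$
The first loop moves tokens from $\bar c_i$ to $c_i$, the second moves them back, and each loop firing costs one token of $p$. Nothing forces the loops to fire, and the test can be passed dishonestly; but dishonesty shows in the number of firings.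

**Lemma 5.** Suppose $c_i+\bar c_i=x$ and $c_i=c$ when a test of counter $i$ is entered, and only the transitions (E1) fire until it is completed. Then the two loops together fire at most $2x-c$ times. If they fire exactly $2x$ times, then $c=0$, and the test leaves $c_i=0$ and $\bar c_i=x$.

**Proof.** Let the loops fire $f$ and $g$ times. The first loop removes a token from $\bar c_i$ each time and nothing refills $\bar c_i$ meanwhile, so $f\le x-c$. Then $c_i=c+f\le x$, and the second loop gives $g\le c+f\le x$. Hence $f+g\le 2x-c$. If $f+g=2x$, then $c=0$ and $f=g=x$, so at the end $c_i=0+x-x=0$ and $\bar c_i=x$. $\blacksquare$

So a run with $k$ tests can spend at most $2kx$ tokens of $p$, and it can spend all of $2kx$ only if every test is honest. If the initial budget is exactly $2kx$, and the target demands $p=0$ and $k=0$, then all tests are honest.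

For a fixed number $j$ of tests, an ordinary net can arrange this. Let a transition $s\to s+\bar c_1+\dots+\bar c_d+2j\cdot p$ fire any number $x$ of times before the simulation, and start with $k=j$. Then the budget is exactly $2jx$.

Our machine makes an unbounded number of tests, so $k$ must grow too. With $k=x$ we need a budget of $2x^2$. The obvious net for a product is a nested loop: $x$ times, move $x$ tokens from a place $y$ to a place $z$, adding two tokens to $p$ for each, and then move them back. But the net may leave any of these loops early. The loop guarantees only that the budget is at most $2x^2$, and this is the useless inequality. With budget $0$ no test loop ever fires, every test passes at any counter value, and the target still finds $p=0$.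

The counting argument tells us which error would be harmless. A budget that is too large can never be spent, so a run with such a budget does not reach $p=0$. We need a device that produces at least $2x^2$ in all its runs and exactly $2x^2$ in its intended run.

## 6. The square from two bursts on one place

The net of Section 3 ties $2^n$ to $n$ exactly, and squaring $a^n$ only means doubling its exponent. So multiply $n$ times to get $x=a^n$, record $2n$ tokens on a place $e$, and later multiply a seed of $2$ exactly $2n$ times, using up one token of $e$ for each multiplication. The result is $2a^{2n}=2x^2$. The target condition $e=0$ enforces the number $2n$ if $e$ is not touched afterwards.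

With two arcs, on separate places, this is exact. Let $p'$ start at $1$ and be multiplied $n$ times in the first burst. A dump loop then turns each token of $p'$ into one token on $k$ and one on each $\bar c_i$. As $p'$ is never used again, the target condition $p'=0$ forces a complete dump, so $x=k=a^n$. Let $p$ start at $2$ and be multiplied $2n$ times in the second burst. The budget is $2x^2$ and there are $x$ tests. This agrees with fact 3 for Doubling arcs.

With one arc, the same place $p$ must serve in both bursts and be emptied in between. Since $p$ is used again, the target cannot check this emptying: it is the trouble of Section 3 once more. Suppose the dump leaves $r$ tokens on $p$, so that $x=a^n-r$. If we now add the seed $2$ and multiply $2n$ times, the supply in $p$ is $a^{2n}(r+2)$, while $x$ tests can spend at most $2x^2=2(a^n-r)^2$. For $r=0$ both numbers are $2a^{2n}$. For $r\ge 1$ the supply is greater than $2a^{2n}$ and the possible expense is smaller than $2a^{2n}$.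

So incomplete emptying is allowed and punishes itself: it makes the budget larger and the bound $x$, and with it the possible expense, smaller. For $a=2$, $n=1$:

| $r$ | $x=2-r$ | supply $4(r+2)$ | largest expense $2x^2$ |
|---|---|---|---|
| $0$ | $2$ | $8$ | $8$ |
| $1$ | $1$ | $12$ | $2$ |
| $2$ | $0$ | $16$ | $0$ |

One detail remains. The number of tests must be exactly $x$, whereas the machine makes some number $z$ of them. We add a padding instruction $\tau_0=(q_h,\mathrm{zero}_1,q_h)$, treated like a zero instruction of $M$, to use up the remaining tests at the end.

## 7. The net $N$

The places are:

- control places: $s_1,v_1,\delta,s_2,v_2,\ell,\mathit{fin}$, all states $q\in Q$, and $f_\tau,g_\tau$ for each zero instruction $\tau$ of $M$ and for the extra instruction $\tau_0=(q_h,\mathrm{zero}_1,q_h)$;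
- auxiliary places: $\alpha,\beta$;
- numeric places: $p,e,k,u$ and $c_i,\bar c_i$ for $1\le i\le d$.

The transitions are:

- Multiplication: $t_D:\ \alpha\to\beta$, with a $\times a$-arc to $p$ and $F(p,t_D)=F(t_D,p)=0$. This is the only extended arc.
- Phase 1: (1a) $s_1\to v_1+\alpha$; (1b) $v_1+\beta\to s_1+2e$; (1c) $s_1\to \delta$.
- Dump: (2a) $\delta+p\to \delta+k+\bar c_1+\dots+\bar c_d$; (2b) $\delta\to s_2+2p$.
- Phase 2: (3a) $s_2+e\to v_2+\alpha$; (3b) $v_2+\beta\to s_2$; (3c) $s_2\to \ell$.
- Load: (4a) $\ell+u+\bar c_1\to \ell+c_1$; (4b) $\ell\to q_0$.
- Simulation: $q+\bar c_i\to q'+c_i$ for each $(q,\mathrm{inc}_i,q')$; $q+c_i\to q'+\bar c_i$ for each $(q,\mathrm{dec}_i,q')$; and the five transitions (E1) for each zero instruction $\tau=(q,\mathrm{zero}_i,q')$ of $M$ and for $\tau_0$.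
- Cleaning: $q_h\to\mathit{fin}$, and $\mathit{fin}+\bar c_i\to\mathit{fin}$ for each $i$.

The marking $m_0$ has one token on $s_1$, one token on $p$, and nothing else. The marking $m_{\rm tgt}$ has one token on $\mathit{fin}$ and nothing else. The net has exactly one $\times a$-arc, and net, markings and $u$ are computable from $M$.

Two bursts share one arc because both phases call the same transition $t_D$: they place a token on $\alpha$ and wait for it to come back on $\beta$. We check that this call works.

**Lemma 6.** In every marking reachable from $m_0+w\cdot u$, exactly one token lies on the control places, and $\alpha+\beta=v_1+v_2$. In a run from $m_0+w\cdot u$ to $m_{\rm tgt}$, the transition $t_D$ fires exactly once between each (1a) and the following (1b), exactly once between each (3a) and the following (3b), and at no other time. The control token passes through Phase 1, Dump, Phase 2, Load, Simulation and Cleaning in this order.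

**Proof.** Both equalities hold initially. Every transition except $t_D$ takes exactly one token from the control places and puts exactly one back, and $t_D$ touches no control place; this gives the first claim. For the second, (1a) and (3a) raise both sides of $\alpha+\beta=v_1+v_2$ by one, (1b) and (3b) lower both by one, $t_D$ keeps $\alpha+\beta$, and no other transition touches these four places.

If neither $v_1$ nor $v_2$ is marked, then $\alpha=\beta=0$ and $t_D$ is not enabled. After (1a) we have $\alpha=1$, $\beta=0$, with the control token on $v_1$. The only transition that can move it is (1b), which needs $\beta\ge 1$. So $t_D$ must fire first; then $\alpha=0$, $\beta=1$, so it cannot fire again, and (1b) restores $\alpha=\beta=0$. Since the run ends with the control token on $\mathit{fin}$, every (1a) is followed by (1b). The same holds for (3a), (3b) and $v_2$. The order of the phases can be read off the transitions: from $s_1,v_1$ the control token can leave only to $\delta$, from $\delta$ only to $s_2$, from $s_2,v_2$ only to $\ell$, from $\ell$ only to $q_0$, from the simulation places only to $\mathit{fin}$, and from $\mathit{fin}$ nowhere. $\blacksquare$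

In particular, while a place $f_\tau$ or $g_\tau$ is marked, only the transitions (E1) of that $\tau$ can fire, as Lemma 5 requires.

## 8. A machine with one test, traced by hand

Let $a=2$ and let $M$ have one counter and the instructions $\tau=(q_0,\mathrm{zero}_1,q_h)$ and $(q_h,\mathrm{dec}_1,q_h)$. It accepts $0$ and nothing else.

For $w=0$, skip Phase 1 by firing (1c) at once, so $n=0$. Now $p=1$, $e=0$. Dump this token: $k=1$, $\bar c_1=1$, $p=0$, and (2b) makes $p=2$. Phase 2 and Load are skipped by (3c) and (4b). At $q_0$, enter $\tau$, so $k=0$; the first loop makes $\bar c_1=0$, $c_1=1$, $p=1$; the second makes $\bar c_1=1$, $c_1=0$, $p=0$. The control token is on $q_h$. Move it to $\mathit{fin}$ and remove the token of $\bar c_1$. This is $m_{\rm tgt}$.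

For $w=1$, try $n=1$ with two rounds in Phase 2. If $r=0$, then $x=2$, and after Load we have $p=8$, $k=2$, $c_1=\bar c_1=1$. Two tests are needed to bring $k$ to $0$. The first is $\tau$, entered with $c_1=1$, so by Lemma 5 it spends at most $2\cdot 2-1=3$ tokens; the second spends at most $4$. At least $8-7=1$ token stays on $p$. If $r=1$, then $x=1$, $p=12$, and the single test, entered with $c_1=1$, spends at most $1$. If $r=2$, then $x=0$, $\bar c_1=0$, and the token of $u$ cannot be loaded. So no choice of $r$ works.

## 9. From a run of the net to a run of the machine

Assume $m_0+w\cdot u\xrightarrow{*}m_{\rm tgt}$ and fix such a run. We show that $M$ accepts $w$.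

**Step 1: the first burst.** The purpose is to read off the first power. Let Phase 1 perform $n\ge 0$ multiplications. By Lemma 6, only $t_D$ changes $p$ in this phase, once per round, starting from $p=1$. So afterwards $p=a^n$, $e=2n$, and $k=c_i=\bar c_i=0$ for all $i$.

**Step 2: the dump and its leftover.** The purpose is to name the possible error. Let $r$, with $0\le r\le a^n$, be the content of $p$ just before (2b), and put $x:=a^n-r$. Then (2a) has fired $x$ times. After (2b), $k=x$, $\bar c_i=x$ and $c_i=0$ for all $i$, and $p=r+2$.

**Step 3: the second burst.** The purpose is to fix the budget. Each round of Phase 2 takes one token from $e$, and after Phase 2 the place $e$ is not touched. As $m_{\rm tgt}(e)=0$, Phase 2 has exactly $2n$ rounds, hence by Lemma 6 exactly $2n$ multiplications. At its end $p=a^{2n}(r+2)$.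

**Step 4: the input.** The purpose is to see that the simulation starts with the right counters. The place $u$ is touched only by (4a) and must end empty, so (4a) fires exactly $w$ times. After Load, $c_1=w$, $\bar c_1=x-w$, and $c_i=0$, $\bar c_i=x$ for $i\ne 1$.

**Step 5: the common bound.** The purpose is to make Lemma 5 available. After the Dump, and until $\mathit{fin}$ is marked, every transition that touches $c_i$ or $\bar c_i$ moves a token from one to the other. So
$$c_i+\bar c_i=x\quad\text{for every } i,\ \text{from the end of the Dump until } \mathit{fin}\text{ is marked.}\tag{E2}$$

**Step 6: counting.** The purpose is to force $r=0$ and the honesty of all tests. After Phase 2 the only transitions that touch $p$ are the loops at the places $f_\tau,g_\tau$, each firing of which removes one token. Since $p$ ends at $0$, the total number of loop firings is exactly $a^{2n}(r+2)$. After the Dump, $k$ is changed only by entering a test, by one token each time. Since $k$ goes from $x$ to $0$, exactly $x$ tests are entered (tests by $\tau_0$ included), and each is completed because the control token ends on $\mathit{fin}$. By (E2) and Lemma 5, each test has at most $2x$ loop firings. Therefore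
$$2a^{2n}\ \le\ a^{2n}(r+2)\ \le\ x\cdot 2x\ =\ 2(a^n-r)^2\ \le\ 2a^{2n}.\tag{E3}$$
The two ends agree, so all inequalities in (E3) are equalities. The first gives $r=0$, hence $x=a^n$. The second says that $x$ tests with at most $2x$ loop firings each have $2x^2$ in total, so each has exactly $2x$. By Lemma 5, each test of counter $i$ is entered with $c_i=0$ and leaves $c_i=0$, $\bar c_i=x$. The other counters are not touched by it. So every test is performed at value zero and leaves all $c_j,\bar c_j$ unchanged.

**Step 7: reading off the run of $M$.** The purpose is to translate back. Read the simulation part of the run on the control states in $Q$ and on $(c_1,\dots,c_d)$. It starts in $(q_0;w,0,\dots,0)$ by Step 4. A transition for $\mathrm{inc}_i$ raises $c_i$ by one; a transition for $\mathrm{dec}_i$ needs $c_i\ge 1$ and lowers $c_i$ by one; a completed test of counter $i$ happens at $c_i=0$ and changes nothing, by Step 6. So this is a genuine run of $M$ in which some tests $\tau_0$ may be inserted at $q_h$; they lead from a configuration to itself and can be deleted. The run ends in $q_h$ when $q_h\to\mathit{fin}$ fires. Cleaning does not touch any $c_i$, and $m_{\rm tgt}(c_i)=0$, so it ends in $(q_h;0,\dots,0)$. Hence $M$ accepts $w$.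

## 10. From a run of the machine to a run of the net

Assume that $M$ accepts $w$, by a run with $z$ zero tests in which all counter values are at most $b$; in particular $w\le b$. We build a run from $m_0+w\cdot u$ to $m_{\rm tgt}$.

**Step 1: choosing the exponent.** We need room for the counters and enough tests. As $a\ge 2$, there is an $n$ with $a^n\ge\max(b,z)$. Fix one.

**Step 2: the two bursts.** The purpose is to produce the intended values. Do $n$ rounds (1a), $t_D$, (1b), and then (1c): now $p=a^n$, $e=2n$. Fire (2a) exactly $a^n$ times: now $p=0$ and $k=\bar c_i=a^n$ for all $i$. Fire (2b): $p=2$. Do $2n$ rounds (3a), $t_D$, (3b), and then (3c): $e=0$ and $p=2a^{2n}$.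

**Step 3: loading.** Fire (4a) exactly $w$ times, which is possible because $\bar c_1=a^n\ge b\ge w$. Then fire (4b). Now $u=0$, $c_1=w$, and $c_i+\bar c_i=a^n$ for all $i$, which stays true until Cleaning.

**Step 4: simulating.** The purpose is to follow the accepting run, spending as much as possible in each test. Before an increment of counter $i$ we have $c_i\le b-1$, so $\bar c_i=a^n-c_i\ge 1$ and the transition is enabled. Before a decrement $c_i\ge 1$. At a zero test $c_i=0$ and $\bar c_i=a^n$; fire the first loop $a^n$ times and the second loop $a^n$ times. This uses one token of $k$ and $2a^n$ tokens of $p$, and restores all $c_j,\bar c_j$.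

**Step 5: padding.** The run arrives at $(q_h;0,\dots,0)$ after $z$ tests. Perform $\tau_0$ in the same way exactly $a^n-z\ge 0$ times. Altogether $a^n$ tests are performed, so $k$ suffices throughout and ends at $0$. They use $a^n\cdot 2a^n=2a^{2n}$ tokens of $p$, so $p$ suffices throughout and ends at $0$.

**Step 6: cleaning.** Fire $q_h\to\mathit{fin}$, then remove the $a^n$ tokens of each $\bar c_i$. All $c_i$ are $0$, as are $p,e,k,u,\alpha,\beta$ and all control places except $\mathit{fin}$, which holds one token. This is $m_{\rm tgt}$.

## 11. Completeness, and no computable bound on the multiplications

**Proof of Theorem 2.** By Sections 4, 9 and 10, $w\in W$ if and only if $M$ accepts $w$, if and only if $m_0+w\cdot u\xrightarrow{*}m_{\rm tgt}$. The net $N$ has exactly one $\times a$-arc and, like the markings and $u$, is computable from $M$ and does not depend on $w$. So every r.e. set reduces to reachability. Conversely, reachability is semi-decidable, by enumerating all finite firing sequences from the initial marking. So it is $\Sigma^0_1$-complete. Choosing a non-recursive r.e. set $W$ yields one fixed net and one fixed target for which the problem, with only the content of $u$ varying, is undecidable. $\blacksquare$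

**Proof of Theorem 1.** Take $a=2$ and a non-recursive r.e. set $W$ in Theorem 2. $\blacksquare$

Theorem 2 and Proposition 4 fit together as follows. Let $a\ge 2$, and suppose there were a computable function that assigns to each instance a number $B$ such that, whenever the target is reachable, it is reachable by a run with at most $B$ firings of the multiplying transition. Then Proposition 4 would decide reachability, against Theorem 2. So there is no such function: the undecidability comes from the unbounded number of multiplications, and in our net this number is $n+2n=3n$, where $a^n$ must be at least as large as every counter value of some accepting run.
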